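\title{A supercongruence modulo $p^5$ between a truncated ${}_6F_5$ series and the newform $\eta(2\tau)^{12}$}

\begin{abstract}
Let $a_p(f)$ be the $p$-th Fourier coefficient of the weight $6$ newform $f=\eta(2\tau)^{12}$. We prove that for every prime $p\ge7$ the series ${}_6F_5\bigl[\frac12,\frac12,\frac12,\frac12,\frac13,\frac23;\frac56,\frac76,1,1,1;1\bigr]$, truncated anywhere between $\frac{p-1}2$ and $p-1$ and multiplied by $p$, is congruent to $a_p(f)$ modulo $p^5$. The truncated sum is a coefficient of a product of two shifted copies of ${}_3F_2\bigl[\frac12,\frac13,\frac23;1,1;t\bigr]$, and a modular parametrization of level $3$ turns it into an exact expression with main term $a_p(f)$. The error terms of orders $p^3$ and $p^4$ are determined by a residue argument with Eisenstein series and by a translation argument over $\mathbb F_p$. For $p=5$ the congruence holds only modulo $5^4$.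
\end{abstract}

\section{Introduction}

Let $(x)_k=x(x+1)\cdots(x+k-1)$, $(x)_0=1$, be the rising factorial, and put
\[
T(k)=\frac{(\frac12)_k^4\,(\frac13)_k\,(\frac23)_k}{(\frac56)_k\,(\frac76)_k\,k!^4}\qquad(k\ge0).
\]
The partial sums $\sum_{k=0}^NT(k)$ are the truncations of the hypergeometric series
\[
{}_6F_5\begin{bmatrix}\frac12&\frac12&\frac12&\frac12&\frac13&\frac23\\[2pt] \frac56&\frac76&1&1&1\end{bmatrix}
\]
at the argument $1$. Let $q=e^{2\pi i\tau}$, $\eta(\tau)=q^{1/24}\prod_{m\ge1}(1-q^m)$, and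
\[
f=\eta(2\tau)^{12}=\sum_{r\ \mathrm{odd}}a_r(f)\,q^r .
\]
This is the unique normalized cuspidal newform of weight $6$ on $\Gamma_0(4)$; its LMFDB label is 4.6.a.a. Throughout, a congruence modulo $p^j$ between rational or $p$-adic numbers means that the difference has $p$-adic valuation at least $j$.

In \cite{Slides} the congruence
\begin{equation}\label{eq:problem}
p\sum_{k=0}^{p-1}T(k)\equiv a_p(f)\pmod{p^5}
\end{equation}
is written with a question mark, as an expected but unproved supercongruence, and without a range of primes. The primes $5$ and $7$ divide the numerators of the lower parameters $\frac56$ and $\frac76$, so the problem is to prove or disprove \eqref{eq:problem} for all primes $p>7$. We prove it. The prime $7$ turns out to be no exception, and the point of truncation can be moved.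

\begin{theorem}\label{thm:main}
For every prime $p\ge7$ and every integer $N$ with $\frac{p-1}2\le N\le p-1$,
\[
p\sum_{k=0}^NT(k)\equiv a_p(f)\pmod{p^5}.
\]
\end{theorem}

The proof passes through a family of congruences with a $p$-adic parameter. Define the Bernoulli numbers by $z/(e^z-1)=\sum_kB_kz^k/k!$, and put
\[
\rho(k,\varepsilon)=\frac{(\frac12+\varepsilon)_k(\frac13+\varepsilon)_k(\frac23+\varepsilon)_k}{(1+\varepsilon)_k^3},
\qquad
\mathcal Z=\frac12\,\frac{B_{2p-4}}{2p-4}-\frac{B_{p-3}}{p-3}.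
\]

\begin{theorem}\label{thm:compl}
\begin{itemize}
\item[(a)] Let $p\ge7$ be prime, $n=\frac{p-1}2$, and $\delta,\delta'\in p\mathbb Z_p$ with $\delta+\delta'=-p/2$. Then
\[
108^n\sum_{k=0}^n\rho(k,\delta)\rho(n-k,\delta')\equiv a_p(f)\bigl(1+20\,\mathcal Z\,(\delta^3+\delta'^3)\bigr)\pmod{p^5}.
\]
\item[(b)] For $p=5$ the congruence \eqref{eq:problem} holds modulo $5^4$ but not modulo $5^5$.
\item[(c)] For $p=7$ the difference of the two sides of \eqref{eq:problem} has $7$-adic valuation exactly $5$.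
\end{itemize}
\end{theorem}

Why weight $6$? Up to a common factor, $T(k)$ equals $\rho(k,0)\rho(n-k,-\frac p2)$ for $0\le k\le n$, so the truncated sum is the coefficient of $t^n$ in a product of two series of the type ${}_3F_2[\frac12,\frac13,\frac23;1,1;t]$. When $t$ is a suitable modular function of level $3$, this ${}_3F_2$ is a modular form of weight $2$. The product has weight $4$, extracting a coefficient costs the differential $dt/t$ of weight $2$, and a form of weight $6$ appears. Why the exponent $5$? If $p\nmid a_p(f)$, the Hecke polynomial $X^2-a_p(f)X+p^5$ has a root $\alpha_p\in\mathbb Z_p^\times$, and $a_p(f)-\alpha_p=p^5/\alpha_p$ has valuation exactly $5$. So $p^5$ is the largest modulus for which a congruence to $a_p(f)$ is equally a congruence to the unit root. Theorem~\ref{thm:compl}(c) shows that the exponent cannot be raised for $p=7$.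

Section~\ref{sec:terms} determines the valuations of the $T(k)$ and treats the primes $5$ and $7$ directly. Section~\ref{sec:modular} sets up the parametrization. Section~\ref{sec:deform} contains the main idea, an exact identity for the truncated sum, and reduces both theorems to three congruences. These are proved in Sections~\ref{sec:X4}, \ref{sec:X3} and~\ref{sec:C}, the last two with the help of the facts on Bernoulli numbers in Section~\ref{sec:bern}.

\medskip\noindent\textbf{Conventions.} Unless stated otherwise, $p\ge7$ is prime and $n=\frac{p-1}2$. We write $v_p$ for the $p$-adic valuation, $\mathbb Z_{(p)}$ for the ring of rational numbers with $v_p\ge0$, and a bar for reduction modulo $p$. The coefficient of $q^\alpha$ in a series $U$ is $[q^\alpha]U$, and $\operatorname{CT}_q=[q^0]$. Congruences between series or polynomials are coefficientwise.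

\section{The terms of the sum, and the primes 5 and 7}\label{sec:terms}

Sorting the factors of a rising factorial by their index modulo $2$ or $3$ gives
\begin{equation}\label{eq:mult}
(2x)_{2k}=4^k(x)_k(x+\tfrac12)_k,\qquad(3x)_{3k}=27^k(x)_k(x+\tfrac13)_k(x+\tfrac23)_k .
\end{equation}
In particular $(2k)!=4^k(\frac12)_kk!$, $(3k)!=27^k(\frac13)_k(\frac23)_kk!$ and $(\frac32)_{3k}=27^k(\frac12)_k(\frac56)_k(\frac76)_k$. With $(\frac32)_{3k}=(6k+1)(\frac12)_{3k}$ and $(\frac12)_m/m!=\binom{2m}m4^{-m}$ we obtain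
\begin{equation}\label{eq:Tclosed}
T(k)=\frac{(\frac12)_k^5\,(3k)!}{k!^5\,(\frac32)_{3k}}=\frac{\binom{2k}k^5}{16^k(6k+1)\binom{6k}{3k}} .
\end{equation}

\begin{lemma}\label{lem:val}
Let $0\le k<p$. If $k\le n$, then $v_p(T(k))=-1$ for $\frac{p-1}6\le k<\frac p3$ and $v_p(T(k))=0$ otherwise. If $k>n$, then $v_p(T(k))\ge4$.
\end{lemma}

\begin{proof}
Use the first expression in \eqref{eq:Tclosed}. The numerators of the factors of $(\frac12)_k$ are the odd numbers up to $2k-1\le2p-3$, so $v_p((\frac12)_k)$ is $0$ for $k\le n$ and $1$ for $k>n$. Since $3k<p^2$, we have $v_p((3k)!)=\lfloor3k/p\rfloor$. The numerators of the factors of $(\frac32)_{3k}$ are $3,5,\dots,6k+1$, and $6k+1\le6p-5<p^2$ because $p>5$; so $v_p((\frac32)_{3k})$ is the number of those among $p,3p,5p$ that are at most $6k+1$.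

If $k\le n$, then $3k<2p$ and $6k+1<3p$. The numerator contributes $1$ exactly when $3k\ge p$, the denominator exactly when $6k+1\ge p$, and the first condition implies the second. If $k>n$, then $3k>p$ and $6k+1>3p$. For $6k+1<5p$ the valuation is at least $5+1-2=4$. For $6k+1\ge5p$ we have $k\ge\frac{5p-1}6\ge\frac{2p}3$, and the valuation is $5+2-3=4$.
\end{proof}

The lemma explains the shape of Theorem~\ref{thm:main}. The factor $p$ clears a simple pole; modulo $p$ only the terms with $\frac{p-1}6\le k<\frac p3$ are seen; and the terms with $n<k<p$ contribute nothing modulo $p^5$, so that it suffices to treat $N=n$.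

The two smallest primes can be done by hand. With $Q=q^2$,
\[
(1-Q)^{12}(1-Q^2)^{12}(1-Q^3)^{12}=1-12Q+(66-12)Q^2+(-220+144-12)Q^3+O(Q^4),
\]
so $f=q-12q^3+54q^5-88q^7+\cdots$. From \eqref{eq:Tclosed},
\[
T(0)=1,\quad T(1)=\frac1{70},\quad T(2)=\frac{81}{32032},\quad T(3)=\frac{5^4}{16\cdot11\cdot13\cdot17\cdot19},\quad T(4)=\frac{5^3\,7^4}{2^{13}\cdot13\cdot17\cdot19\cdot23}.
\]

\begin{proof}[Proof of Theorem~\ref{thm:compl}(b)]
We have
\[
5\sum_{k\le2}T(k)-54=-49+\frac1{14}+\frac{405}{32032}=-5^4\cdot\frac{2507}{32032},\qquad-\frac{2507}{32032}\equiv-\frac22\equiv4\pmod5 .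
\]
Next $v_5(5T(3))=5$, and $5T(4)=5^4\cdot7^4/(2^{13}\cdot13\cdot17\cdot19\cdot23)$, where the fraction is $\equiv1/(2\cdot3\cdot2\cdot4\cdot3)\equiv4\pmod5$. The difference of the two sides of \eqref{eq:problem} is therefore $\equiv(4+0+4)\,5^4\equiv3\cdot5^4\pmod{5^5}$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:compl}(c)]
We have
\[
7\sum_{k\le3}T(k)+88=95+\frac1{10}+\frac{81}{4576}+\frac{4375}{739024}=\frac{702986389}{7390240}=7^5\cdot\frac{41827}{7390240},
\]
and the last fraction is $\equiv\frac24\equiv4\pmod7$. Three terms remain, which we need modulo $7^6$.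

For $k=4$: $7T(4)=7^5\cdot125/(2^{13}\cdot13\cdot17\cdot19\cdot23)$, and the fraction is $\equiv6/(2\cdot5)\equiv2\pmod7$.

For $k=5$: $\binom{10}5=7\cdot36$, while $31\binom{30}{15}$ is prime to $7$ because $v_7(30!)=4=2v_7(15!)$. So $v_7(7T(5))=6$.

For $k=6$: $\binom{12}6=7\cdot132$. By Wilson's theorem each block of six consecutive integers between two multiples of $7$ has product $\equiv-1$. Hence $36!/7^5\equiv5!\,(-1)^5\cdot1\equiv-1$ and $18!/7^2\equiv2!\,(-1)^2\,4!\equiv-1\pmod7$, and $\binom{36}{18}=7u$ with $u\equiv-1$. Thus $7T(6)=7^5\cdot132^5/(16^6\cdot37u)$, and the fraction is $\equiv-1/(1\cdot2\cdot(-1))\equiv4\pmod7$.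

The total is $\equiv(4+2+0+4)\,7^5\equiv3\cdot7^5\pmod{7^6}$.
\end{proof}

\section{The modular parametrization of level 3}\label{sec:modular}

\subsection{Cubic theta functions}

Let $D=q\frac d{dq}$ and $\eta_m=\eta(m\tau)$. The Borwein cubic theta functions are
\[
a=\sum_{u,v\in\mathbb Z}q^{u^2+uv+v^2}=1+6q+6q^3+\cdots,\qquad b=\frac{\eta_1^3}{\eta_3},\qquad c=\frac{3\eta_3^3}{\eta_1}.
\]
We use the following known facts \cite{BB,BBG}. One has $a^3=b^3+c^3$; with $x=c^3/a^3$,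
\begin{equation}\label{eq:borwein}
a={}_2F_1(\tfrac13,\tfrac23;1;x)=\sum_{k\ge0}\frac{(\frac13)_k(\frac23)_k}{k!^2}x^k,\qquad Dx=a^2x(1-x);
\end{equation}
and the graded ring of modular forms on $\Gamma_1(3)$ is $\mathbb C[a,c^3]$, with $a$ of weight $1$ and $c^3$ of weight $3$. Since $\Gamma_0(3)=\pm\Gamma_1(3)$, the spaces $M_k(\Gamma_0(3))$ and $M_k(\Gamma_1(3))$ coincide for even $k$. For even $k\ge4$ let
\[
G_k=-\frac{B_k}{2k}+\sum_{m\ge1}\sigma_{k-1}(m)q^m,\qquad\sigma_j(m)=\sum_{l\mid m}l^j,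
\]
and let $E_k=1+\cdots$ be the multiple of $G_k$ with constant term $1$. Then $G_k(-1/\tau)=\tau^kG_k(\tau)$, and $G_k(\tau)$, $G_k(3\tau)$ lie in $M_k(\Gamma_0(3))$. We set $\sigma_j(m/3)=0$ and $a_{m/3}(f)=0$ if $3\nmid m$.

\begin{lemma}\label{lem:forms}
Let $k\ge0$ be even and let $\mathcal F\in M_k(\Gamma_0(3))$ have Fourier coefficients in $\mathbb Z_{(p)}$. Then $\mathcal F=a^kP(x)$ with $P\in\mathbb Z_{(p)}[x]$, $\deg P\le k/3$, and
\[
(\sqrt3\,\tau)^{-k}\mathcal F\bigl(-\tfrac1{3\tau}\bigr)=(-1)^{k/2}a^kP(1-x).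
\]
\end{lemma}

\begin{proof}
The forms $a^{k-3i}(c^3/27)^i=a^k(x/27)^i$, $0\le i\le k/3$, span the space, have integer coefficients and begin with $q^i$. So the coordinates of $\mathcal F$ in this basis lie in $\mathbb Z_{(p)}$, and $27$ is a unit. From $\eta(-1/\tau)=(\tau/i)^{1/2}\eta(\tau)$ we get $b(-\frac1{3\tau})=\frac{\sqrt3\tau}ic(\tau)$ and $c(-\frac1{3\tau})=\frac{\sqrt3\tau}ib(\tau)$. Hence $a(-\frac1{3\tau})$ and $\frac{\sqrt3\tau}ia(\tau)$ have the same cube, and their quotient is a constant cube root of unity. It equals $1$ at the fixed point $\tau=i/\sqrt3$, where $a>0$. Therefore $x(-\frac1{3\tau})=b^3/a^3=1-x(\tau)$, and the formula follows.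
\end{proof}

So the Fricke involution $\tau\mapsto-\frac1{3\tau}$ acts as $x\mapsto1-x$. We call a rational function $R(x)$ \emph{even} if $R(1-x)=R(x)$ and \emph{odd} if $R(1-x)=-R(x)$. Put
\[
\mu=1-2x,\qquad t=4x(1-x)=1-\mu^2,\qquad y=\frac{108}t,\qquad s=\frac{a^3}{(\eta_1\eta_3)^3}.
\]
Here $\mu$ is odd and $t,y$ are even. Over any ring in which $2$ is invertible, an even polynomial in $x$ is a polynomial in $\mu^2$, hence in $t$. Since $b^3c^3=27\eta_1^6\eta_3^6$, we have $y=27a^6/(b^3c^3)=s^2$, and $q^{1/2}s\in1+q\mathbb Z[[q]]$. As $x=27q+\cdots$ and $t=108q+\cdots$ have integer coefficients, $\mathbb Z_{(p)}[[q]]=\mathbb Z_{(p)}[[x]]=\mathbb Z_{(p)}[[t]]$; in particular a congruence between polynomials in $x$ can be tested on $q$-expansions. Let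
\[
\Lambda=\log(qy)\in q\mathbb Q[[q]],\qquad\text{so that}\qquad t=108\,q\,e^{-\Lambda},\qquad e^{\Lambda/2}=q^{1/2}s .
\]
The series $\Lambda$ measures the difference between the coordinates $t$ and $q$. Since $D\Lambda\in\mathbb Z[[q]]$, the coefficient $[q^j]\Lambda$ lies in $\frac1j\mathbb Z$, hence in $\mathbb Z_{(p)}$ for $j<p$. By \eqref{eq:borwein},
\begin{equation}\label{eq:Dt}
Dt=4\mu\,Dx=\mu a^2t,\qquad 1-D\Lambda=\mu a^2 .
\end{equation}

Two further forms carry the argument. The first has weight $6$ and contains $f$: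
\begin{equation}\label{eq:g}
g=\eta_1^{12}-27\eta_3^{12}=(\eta_1\eta_3)^3(b^3-c^3)=\frac{a^6\mu}s=\sum_{r\ \mathrm{odd}}g_rq^{r/2},\qquad g_r=a_r(f)-27a_{r/3}(f).
\end{equation}
Thus $g_r\in\mathbb Z$ and $g_p=a_p(f)$: the level $3$ enters $g$ only at indices divisible by $3$. The second has weight $4$:
\[
E=a^4\mu=a^4-2ac^3=1+\sum_{m\ge1}e_mq^m=1+(24-54)q+\cdots .
\]
A form in $M_4(\Gamma_0(3))$ is determined by its first two coefficients, by the triangular basis $a^4$, $ac^3/27$. Since $E_4=1+240\sum\sigma_3(m)q^m$, this gives $E=-\frac18(E_4(\tau)-9E_4(3\tau))$, that is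
\begin{equation}\label{eq:em}
e_m=-30\bigl(\sigma_3(m)-9\sigma_3(m/3)\bigr),\qquad\frac{e_m}{m^3}=-30\bigl(\sigma_{-3}(m)-\tfrac13\sigma_{-3}(m/3)\bigr).
\end{equation}
For the examples we record the first terms. In $\Lambda=6\log a-6\sum_m\log(1-q^m)-6\sum_m\log(1-q^{3m})$ we have $\log a=6q-18q^2+78q^3+\cdots$ and $-\sum_m\log(1-q^m)=q+\frac32q^2+\frac43q^3+\cdots$, so
\begin{equation}\label{eq:expansions}
\begin{aligned}
\Lambda&=42q-99q^2+482q^3+\cdots,\qquad E=1-30q-270q^2-570q^3-\cdots,\\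
g&=q^{1/2}-39q^{3/2}+54q^{5/2}-88q^{7/2}+\cdots .
\end{aligned}
\end{equation}

Coefficients in different coordinates are compared by the invariance of the residue: if $K$ is a field of characteristic $0$, $u=u_1q+\cdots\in K[[q]]$ with $u_1\ne0$, and $U\in K((q))=K((u))$, then
\begin{equation}\label{eq:res}
\operatorname{CT}_u(U)=\operatorname{CT}_q\Bigl(U\,\frac{Du}u\Bigr).
\end{equation}
It suffices to take $U=u^m$: for $m\ne0$ the right side is the constant term of $D(u^m/m)$, which is $0$, and $Du/u=1+O(q)$.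

\subsection{The third-order operator in the coordinate $q$}

Let
\[
\gamma(v)=(v+\tfrac12)(v+\tfrac13)(v+\tfrac23),\qquad\theta=t\frac d{dt},\qquad L=\theta^3-t\,\gamma(\theta).
\]
The operator $L$ annihilates ${}_3F_2[\frac12,\frac13,\frac23;1,1;t]=\sum_k\rho(k,0)t^k$. Let also $\nabla=x(1-x)\frac d{dx}$ and $\lambda=\frac29x(1-x)=\frac t{18}$. By \eqref{eq:borwein} and \eqref{eq:Dt},
\[
\nabla=a^{-2}D=\mu\theta .
\]
The hypergeometric equation of ${}_2F_1(\frac13,\frac23;1;x)$ is $(x(1-x)F')'=\frac29F$, that is $\nabla^2a=\lambda a$. The next lemma says that $L$ is the symmetric square of $\nabla^2-\lambda$, and that in the coordinate $q$, after division by $a^2$, it becomes $D^3$.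

\begin{lemma}\label{lem:op}
We have $\nabla^2=(1-t)\theta^2-\frac t2\theta$ and
\begin{equation}\label{eq:sym}
\nabla^3-4\lambda\nabla-2(\nabla\lambda)=\mu L,\qquad\qquad\mu L(a^2U)=a^{-4}D^3U .
\end{equation}
These identities hold on every $\mathbb Q((q))$-module or $\mathbb Q[[q]]$-module to which $D$ extends with the Leibniz rule.
\end{lemma}

\begin{proof}
From $\mu^2=1-t$ we get $\mu\,\theta\mu=-\frac t2$, so $\nabla^2=\mu\theta\mu\theta=(1-t)\theta^2-\frac t2\theta$ and $\nabla^3=\mu\theta\nabla^2=\mu[(1-t)\theta^3-\frac32t\theta^2-\frac12t\theta]$. Further $4\lambda\nabla=\mu\frac{2t}9\theta$ and $2\nabla\lambda=\mu\frac t9$. Since $\gamma(\theta)=\theta^3+\frac32\theta^2+\frac{13}{18}\theta+\frac19$ and $\frac12+\frac29=\frac{13}{18}$, the first identity in \eqref{eq:sym} follows. For the second write $a'=\nabla a$, $U_i=D^iU$, $V=a^2U$, and use $\nabla a'=\lambda a$, $\nabla U_i=a^{-2}U_{i+1}$: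
\begin{align*}
\nabla V&=2aa'U+U_1,\\
\nabla^2V&=(2a'^2+2\lambda a^2)U+2\frac{a'}aU_1+a^{-2}U_2,\\
\nabla^3V&=\bigl(8\lambda aa'+2(\nabla\lambda)a^2\bigr)U+4\lambda U_1+a^{-4}U_3 .
\end{align*}
In the last line the coefficient of $U_1$ is $(2a'^2/a^2+2\lambda)+2(\lambda-a'^2/a^2)$, and the two terms $\pm2a'a^{-3}U_2$ cancel. Subtracting $4\lambda\nabla V+2(\nabla\lambda)V=(8\lambda aa'+2(\nabla\lambda)a^2)U+4\lambda U_1$ leaves $a^{-4}U_3$.
\end{proof}

\section{Shifting the parameters: an exact identity}\label{sec:deform}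

\subsection{The sum as a convolution}

Let $F_\varepsilon(t)=\sum_{k\ge0}\rho(k,\varepsilon)t^k\in\mathbb Q(\varepsilon)[[t]]$ and
\[
S(\delta,\delta')=\sum_{k=0}^n\rho(k,\delta)\rho(n-k,\delta')=[t^n]\,F_\delta F_{\delta'} .
\]
The coefficients satisfy
\begin{equation}\label{eq:rec}
\frac{\rho(k+1,\varepsilon)}{\rho(k,\varepsilon)}=\frac{\gamma(k+\varepsilon)}{(k+1+\varepsilon)^3},\qquad\rho(k,\varepsilon)=108^{-k}\,\frac{(1+2\varepsilon)_{2k}(1+3\varepsilon)_{3k}}{(1+\varepsilon)_k^5},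
\end{equation}
the second formula by \eqref{eq:mult}. Write $\rho_k=\rho(k,-\frac p2)$. The lower parameters $\frac56,\frac76$ arise when the sequence $\rho_k$ is read backward from $k=n$. Indeed $n-\frac p2=-\frac12$, so for $0\le k\le n$
\[
\frac{\rho_{n-k}}{\rho_n}=\prod_{l=1}^k\frac{(\frac12-l)^3}{\gamma(-\frac12-l)}=\prod_{l=1}^k\frac{(l-\frac12)^3}{l\,(l+\frac16)(l-\frac16)}=\frac{(\frac12)_k^3}{k!\,(\frac76)_k(\frac56)_k}.
\]
Hence $T(k)=\rho(k,0)\rho_{n-k}/\rho_n$, and
\begin{equation}\label{eq:conv}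
p\sum_{k=0}^nT(k)=C\cdot108^nS(0,-\tfrac p2),\qquad C=\frac p{108^n\rho_n}.
\end{equation}

\begin{lemma}[Transfer]\label{lem:transfer}
For $U\in\mathbb Q_p[[q]]$ we have $108^n[t^n](a^4U)=[q^{p/2}]\bigl(g\,e^{p\Lambda/2}U\bigr)$. Both sides depend only on $U$ modulo $q^{n+1}$.
\end{lemma}

\begin{proof}
By \eqref{eq:res} and \eqref{eq:Dt} the left side is $\operatorname{CT}_t(y^na^4U)=\operatorname{CT}_q(y^na^6\mu U)$. Now $y^n=s^{p-1}$, $a^6\mu=gs$ by \eqref{eq:g}, and $s^p=q^{-p/2}e^{p\Lambda/2}$. The last statement holds because $g=O(q^{1/2})$.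
\end{proof}

Consider first the unshifted sum. Clausen's identity $F_0=a^2$, which is the case $\varepsilon=0$ of Proposition~\ref{prop:factor} below, and the lemma with $U=1$ give $108^nS(0,0)=[q^{p/2}](g\,e^{p\Lambda/2})$. The series $e^{p\Lambda/2}=(q^{1/2}s)^p$ is the $p$-th power of an element of $1+q\mathbb Z[[q]]$, so
\begin{equation}\label{eq:frob}
e^{p\Lambda/2}\equiv1\pmod{(p,q^p)},
\end{equation}
and $108^nS(0,0)\equiv g_p=a_p(f)\pmod p$. This argument gives nothing more, because $e^{p\Lambda/2}=1+21pq+\cdots$. The factor $e^{p\Lambda/2}$ is the obstacle, and the shift of the parameters removes it. To first order in $q$ this can be seen by hand. We have $F_\varepsilon=1+108\rho(1,\varepsilon)q+\cdots$ and $a^2e^{\varepsilon\Lambda}=1+(12+42\varepsilon)q+\cdots$, and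
\begin{align*}
108\rho(1,\varepsilon)\,(1+\varepsilon)^3=6(1+2\varepsilon)(1+3\varepsilon)(2+3\varepsilon)&=12+78\varepsilon+162\varepsilon^2+108\varepsilon^3,\\
(12+42\varepsilon)(1+\varepsilon)^3&=12+78\varepsilon+162\varepsilon^2+138\varepsilon^3+42\varepsilon^4 .
\end{align*}
The two lines agree up to $\varepsilon^2$, so
\begin{equation}\label{eq:phi1}
\frac{F_\varepsilon}{a^2e^{\varepsilon\Lambda}}=1+\frac{\varepsilon^3(-30-42\varepsilon)}{(1+\varepsilon)^3}\,q+O(q^2).
\end{equation}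
Thus $F_\varepsilon$ behaves like $a^2e^{\varepsilon\Lambda}$ up to an error of order $\varepsilon^3$, and a total shift $\delta+\delta'=-\frac p2$ produces exactly the factor $e^{-p\Lambda/2}$ that cancels the obstacle. The numbers $-30$ and $42$ in \eqref{eq:phi1} are the first coefficients of $E$ and $\Lambda$. This is the general pattern.

\begin{proposition}\label{prop:factor}
In $\mathbb Q(\varepsilon)[[q]]$ we have $F_\varepsilon=a^2e^{\varepsilon\Lambda}\Phi_\varepsilon$, where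
\begin{equation}\label{eq:phi}
\Phi_\varepsilon=1+\sum_{j\ge1}\varphi_j(\varepsilon)q^j,\qquad\varphi_j(\varepsilon)=\frac{\varepsilon^3\,[q^j](e^{-\varepsilon\Lambda}E)}{(j+\varepsilon)^3}.
\end{equation}
\end{proposition}

\begin{proof}
Define $\Phi_\varepsilon=e^{-\varepsilon\Lambda}F_\varepsilon/a^2$; its constant term is $1$. Extend $D$ to the free module $q^\varepsilon\mathbb Q(\varepsilon)[[q]]$ by $D(q^\varepsilon U)=q^\varepsilon(D+\varepsilon)U$, and let $t^\varepsilon$ denote the element $q^\varepsilon e^{-\varepsilon\Lambda}$. By \eqref{eq:Dt}, $Dt^\varepsilon=\varepsilon\mu a^2t^\varepsilon$, that is $\theta t^\varepsilon=\varepsilon t^\varepsilon$. Then $L(t^kt^\varepsilon)=(k+\varepsilon)^3t^kt^\varepsilon-\gamma(k+\varepsilon)t^{k+1}t^\varepsilon$, and by \eqref{eq:rec} the sum telescopes: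
\begin{equation}\label{eq:inhom}
L(t^\varepsilon F_\varepsilon)=\varepsilon^3t^\varepsilon .
\end{equation}
Since $t^\varepsilon F_\varepsilon=a^2q^\varepsilon\Phi_\varepsilon$, Lemma~\ref{lem:op} gives $D^3(q^\varepsilon\Phi_\varepsilon)=a^4\mu\,\varepsilon^3t^\varepsilon$, that is $(D+\varepsilon)^3\Phi_\varepsilon=\varepsilon^3e^{-\varepsilon\Lambda}E$. Compare coefficients of $q^j$.
\end{proof}

The coefficient $[q^j](e^{-\varepsilon\Lambda}E)=\sum_{i\le j}(-\varepsilon)^i[q^j](\Lambda^iE)/i!$ is a polynomial in $\varepsilon$. So $\rho(j,\varepsilon)$ and $\varphi_j(\varepsilon)$ have poles only at $-1,\dots,-j$, and the proposition may be expanded in powers of $\varepsilon$, specialized at $\varepsilon=-\frac p2$, or, modulo $q^{n+1}$, specialized at any $\varepsilon\in p\mathbb Z_p$. If $\delta+\delta'=-\frac p2$, then $F_\delta F_{\delta'}=a^4e^{-p\Lambda/2}\Phi_\delta\Phi_{\delta'}$ modulo $q^{n+1}$, and Lemma~\ref{lem:transfer} gives the exact identity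
\begin{equation}\label{eq:exact}
108^nS(\delta,\delta')=[q^{p/2}]\bigl(g\,\Phi_\delta\Phi_{\delta'}\bigr).
\end{equation}

\begin{example}
For $(\delta,\delta')=(0,-\frac p2)$, where $\Phi_0=1$, the proof of \eqref{eq:exact} uses only that $p=2n+1$ is odd. Take $n=1$. Then $108\rho(1,-\frac32)=6(-2)(-\frac72)(-\frac52)/(-\frac12)^3=840$, so the left side is $840\,(1+\frac1{70})=852$. By \eqref{eq:phi1}, $\varphi_1(-\frac32)=27\cdot33=891$, and the right side is $g_3+g_1\varphi_1(-\frac32)=-39+891=852$.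
\end{example}

\subsection{Reduction to three congruences}

Expand $\Phi_\varepsilon=1+\varepsilon^3K_3+\varepsilon^4K_4+\varepsilon^5K_5+\cdots$. By \eqref{eq:phi},
\[
K_3=\sum_{j\ge1}\frac{e_j}{j^3}q^j,\qquad K_4=-\sum_{j\ge1}\Bigl(\frac{3e_j}{j^4}+\frac{[q^j](E\Lambda)}{j^3}\Bigr)q^j .
\]
Put $X_3=[q^{p/2}](gK_3)$ and $X_4=[q^{p/2}](gK_4)$. For $1\le j\le n$ the polynomial $[q^j](e^{-\varepsilon\Lambda}E)$ has coefficients in $\mathbb Z_{(p)}$, and $(j+\varepsilon)^{-3}\in\mathbb Z_{(p)}[[\varepsilon]]$. Hence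
\begin{equation}\label{eq:phiint}
\varphi_j(\varepsilon)\in\varepsilon^3\mathbb Z_{(p)}[[\varepsilon]]\qquad(1\le j\le n).
\end{equation}
In particular $X_3,X_4\in\mathbb Z_{(p)}$, and for $\delta\in p\mathbb Z_p$ we have $\Phi_\delta\equiv1+\delta^3K_3+\delta^4K_4$ modulo $p^5$ up to $q^n$. Products $\varphi_i(\delta)\varphi_j(\delta')$ are divisible by $p^6$, so \eqref{eq:exact} gives
\begin{equation}\label{eq:reduced}
108^nS(\delta,\delta')\equiv a_p(f)+(\delta^3+\delta'^3)X_3+(\delta^4+\delta'^4)X_4\pmod{p^5}.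
\end{equation}
We need $X_4$ modulo $p$, $X_3$ modulo $p^2$, and $C$ modulo $p^5$. The number $\mathcal Z$ lies in $\mathbb Z_{(p)}$ by Lemma~\ref{lem:beta}.

\begin{proposition}\label{prop:X4}
$X_4\equiv0\pmod p$.
\end{proposition}

\begin{proposition}\label{prop:X3}
$X_3\equiv20\,\mathcal Z\,a_p(f)\pmod{p^2}$.
\end{proposition}

\begin{proposition}\label{prop:C}
$C\equiv1+\frac52p^3\mathcal Z\pmod{p^5}$.
\end{proposition}

\begin{proof}[Proof of Theorems~\ref{thm:compl}(a) and~\ref{thm:main} from the propositions]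
Since $\delta^3+\delta'^3\in p^3\mathbb Z_p$ and $\delta^4+\delta'^4\in p^4\mathbb Z_p$, Propositions~\ref{prop:X4} and~\ref{prop:X3} turn \eqref{eq:reduced} into Theorem~\ref{thm:compl}(a). For $(\delta,\delta')=(0,-\frac p2)$ the factor is $1+20\mathcal Z(-\frac{p^3}8)=1-\frac52p^3\mathcal Z$. By \eqref{eq:conv} and Proposition~\ref{prop:C},
\[
p\sum_{k=0}^nT(k)\equiv\bigl(1+\tfrac52p^3\mathcal Z\bigr)\bigl(1-\tfrac52p^3\mathcal Z\bigr)a_p(f)\equiv a_p(f)\pmod{p^5},
\]
and by Lemma~\ref{lem:val} the terms $pT(k)$ with $n<k\le N$ vanish modulo $p^5$.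
\end{proof}

\begin{example}
Let $p=7$, $n=3$. Then $\mathcal Z=\frac1{20}B_{10}-\frac14B_4=\frac1{264}+\frac1{120}=\frac2{165}$. By \eqref{eq:expansions}, $E\Lambda=42q-1359q^2-7888q^3+\cdots$, so $K_4=48q+\frac{441}2q^2+\frac{8458}{27}q^3+\cdots$ and
\[
X_4=54\cdot48-39\cdot\tfrac{441}2+\tfrac{8458}{27}\equiv2-0-2\equiv0\pmod7 .
\]
Next, $X_3=-30\bigl(54-39\cdot\frac98+\frac{19}{27}\bigr)=-\frac{11695}{36}$ and $20\mathcal Za_7(f)=-\frac{64}3$; the difference is $-\frac{10927}{36}=-7^2\cdot\frac{223}{36}$. Finally \eqref{eq:rec} gives $108^3\rho_3=(-6)_6(-\frac{19}2)_9/(-\frac52)_3^5=7\cdot3072\cdot46189/25$, so $C^{-1}=1+7^3\cdot\frac{413681}{25}$. This agrees with $-\frac52\mathcal Z=-\frac1{33}$ modulo $7^2$, because $33\cdot413681+25=7^2\cdot278602$.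
\end{example}

\section{The fourth-order term}\label{sec:X4}

The series $K_4$ involves the logarithm $\Lambda$, and we do not attack it with modular forms. Instead we return to the hypergeometric side, where the symmetric shift $(\varepsilon,-\varepsilon)$ cancels $K_3$ and isolates $K_4$.

\begin{proof}[Proof of Proposition~\ref{prop:X4}]
\emph{Step 1: reduction to a rational function.} By Proposition~\ref{prop:factor},
\[
F_\varepsilon F_{-\varepsilon}=a^4\Phi_\varepsilon\Phi_{-\varepsilon}=a^4\bigl(1+2\varepsilon^4K_4+O(\varepsilon^6)\bigr),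
\]
so $[\varepsilon^4]S(\varepsilon,-\varepsilon)=2[t^n](a^4K_4)$. By Lemma~\ref{lem:transfer}, \eqref{eq:frob} and \eqref{eq:phiint}, $108^n[t^n](a^4K_4)\equiv X_4\pmod p$. The denominators $(1\pm\varepsilon)_k^3$, $k\le n$, have unit constant terms, so the Taylor expansion of $S(\varepsilon,-\varepsilon)$ lies in $\mathbb Z_{(p)}[[\varepsilon]]$ and reduces to the Taylor expansion of the reduced rational function. It suffices to show that the coefficient of $\varepsilon^4$ vanishes in the latter. From now on we work in $\mathbb F_p(\varepsilon)$, where $n=-\frac12$.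

\emph{Step 2: the terms are translates of one function.} Let
\[
\omega(\varepsilon)=\frac{(\varepsilon+\frac12)^4(\varepsilon+\frac13)(\varepsilon+\frac23)}{(\varepsilon+1)^4(\varepsilon+\frac56)(\varepsilon+\frac76)},\qquad\psi(\varepsilon)=\frac{\rho(n,-\varepsilon)}{\varepsilon^3};
\]
the function $\omega$ is the term ratio of $T$, in that $T(k+1)/T(k)=\omega(k)$ over $\mathbb Q$. For any $v\in\mathbb F_p(\varepsilon)$,
\[
\gamma(-1-v)=-\gamma(v),\qquad\gamma(n-1-v)=-(v+1)(v+\tfrac76)(v+\tfrac56),\qquad(n-v)^3=-(v+\tfrac12)^3 .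
\]
With $v=\varepsilon+k$ and \eqref{eq:rec}, consecutive terms of $S(\varepsilon,-\varepsilon)$ have the ratio
\[
\frac{\rho(k+1,\varepsilon)\rho(n-k-1,-\varepsilon)}{\rho(k,\varepsilon)\rho(n-k,-\varepsilon)}=\frac{\gamma(v)}{(v+1)^3}\cdot\frac{(n-v)^3}{\gamma(n-1-v)}=\omega(\varepsilon+k).
\]
On the other hand, the product $\rho(n,\varepsilon)=\prod_{i<n}\gamma(\varepsilon+i)/(\varepsilon+1+i)^3$ telescopes under a shift:
\[
\frac{\psi(\varepsilon+1)}{\psi(\varepsilon)}=\frac{\gamma(-1-\varepsilon)}{\gamma(n-1-\varepsilon)}\cdot\frac{(n-\varepsilon)^3}{(-\varepsilon)^3}\cdot\frac{\varepsilon^3}{(\varepsilon+1)^3}=\omega(\varepsilon).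
\]
The term $k=0$ is $\varepsilon^3\psi(\varepsilon)$, so by induction
\begin{equation}\label{eq:transl}
\rho(k,\varepsilon)\rho(n-k,-\varepsilon)=\varepsilon^3\psi(\varepsilon+k)\qquad(0\le k\le n).
\end{equation}
The sum over $0\le k\le n$ has no symmetry, but the sum over all $k\in\mathbb F_p$ is invariant under translation. We must show that the added terms do not disturb the coefficient of $\varepsilon^4$.

\emph{Step 3: orders at $\varepsilon=0$.} Let $o_k$ be the order of vanishing of $\psi(\varepsilon+k)$ at $\varepsilon=0$. By \eqref{eq:transl}, $o_k\ge-3$ for $0\le k\le n$. We claim that $o_k\ge2$ for $n<k\le p-1$.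

First, $\rho(n,\varepsilon)$ has a simple zero at $0$. The numbers $3i+1$, $3i+2$ with $0\le i<n$ are the integers in $[1,3n-1]$ prime to $3$, and exactly one of them is divisible by $p$, since $p\le3n-1<2p$; the values $\frac12+i=i-n$ and $1+i$ are nonzero in $\mathbb F_p$. So $o_n=1-3=-2$. Next,
\[
\omega(\varepsilon+n)=\frac{\varepsilon^4(\varepsilon-\frac16)(\varepsilon+\frac16)}{(\varepsilon+\frac12)^4(\varepsilon+\frac13)(\varepsilon+\frac23)}
\]
has order $4$, so $o_{n+1}=2$. For $n+1\le k\le p-2$ the factors $\varepsilon+k+\frac12$ and $\varepsilon+k+1$ of $\omega(\varepsilon+k)$ do not vanish at $0$. The other four factors vanish for the following residues $k\in[0,p-1]$: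
\[
\begin{array}{c|cc|cc}
&-\frac13&-\frac23&-\frac56&-\frac76\\[2pt]\hline
p\equiv1\ (6)&\frac{p-1}3&\frac{2p-2}3&\frac{5p-5}6&\frac{p-7}6\\[3pt]
p\equiv5\ (6)&\frac{2p-1}3&\frac{p-2}3&\frac{p-5}6&\frac{5p-7}6
\end{array}
\]
The first two columns are simple zeros of $\omega$, the last two simple poles. In each row one zero and one pole are smaller than $n+1=\frac{p+1}2$. The other zero satisfies $\frac{p+1}2\le\frac{2p-2}3<\frac{5p-5}6$ in the first row ($p\ge7$) and $\frac{p+1}2\le\frac{2p-1}3<\frac{5p-7}6$ in the second ($p>5$). So the zero comes before the pole, and $o_k$ never drops below $2$. For $p=7$, for instance, $(o_4,o_5,o_6)=(2,3,2)$.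

\emph{Step 4: the completed sum.} Let $\tilde\psi(\varepsilon)=\sum_{k\in\mathbb F_p}\psi(\varepsilon+k)$ and $w=\varepsilon^p-\varepsilon=\prod_{k\in\mathbb F_p}(\varepsilon-k)$. All poles of $\psi$ lie in $\mathbb F_p$ and have order at most $3$ by Step 3, and $\psi$ has degree $-3$, because $\rho(n,-\varepsilon)$ is a quotient of two polynomials of degree $3n$. Hence $w^3\tilde\psi$ is a polynomial of degree at most $3p-3$, invariant under $\varepsilon\mapsto\varepsilon+1$. An invariant polynomial is a polynomial in $w$: dividing by $w$, quotient and remainder are invariant by uniqueness, and an invariant polynomial of degree less than $p$ takes the same value at $p$ points and is constant. Thus $w^3\tilde\psi=r_0+r_1w+r_2w^2$ with $r_i\in\mathbb F_p$. By \eqref{eq:transl}, Step 3 and $w=-\varepsilon(1-\varepsilon^{p-1})$,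
\[
S(\varepsilon,-\varepsilon)=\varepsilon^3\tilde\psi+O(\varepsilon^5)=\varepsilon^3\Bigl(\frac{r_0}{w^3}+\frac{r_1}{w^2}+\frac{r_2}w\Bigr)+O(\varepsilon^5)=-r_0+r_1\varepsilon-r_2\varepsilon^2+O(\varepsilon^5),
\]
because $p-1\ge5$. The coefficient of $\varepsilon^4$ is $0$.
\end{proof}

For $p=5$ the correction $\varepsilon^{p-1}$ in the last step would fall exactly on the coefficient of $\varepsilon^4$.

\section{Bernoulli numbers}\label{sec:bern}

We recall the standard facts. One has $B_k=0$ for odd $k\ge3$. By the theorem of von Staudt and Clausen, $pB_k\in\mathbb Z_{(p)}$ for all $k\ge0$; $B_k\in\mathbb Z_{(p)}$ if $p-1\nmid k$; and $v_p(B_{p-1})=-1$, so that $E_{p-1}\equiv1\pmod p$. The Bernoulli polynomials satisfy $B_k(z+1)-B_k(z)=kz^{k-1}$, $B_k(z+h)=\sum_i\binom kiB_{k-i}(z)h^i$, $B_k(0)=B_k$ and $B_k(\frac12)=(2^{1-k}-1)B_k$. The first three give Faulhaber's formula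
\begin{equation}\label{eq:faul}
\sum_{0\le j<P}j^l=\frac{B_{l+1}(P)-B_{l+1}}{l+1}=\sum_{i=0}^l\binom liB_{l-i}\frac{P^{i+1}}{i+1}\qquad(l\ge1).
\end{equation}
We include a short proof of Kummer's congruences in the form that we use.

\begin{lemma}[Kummer]\label{lem:kummer}
Let $m\ge2$ be even with $p-1\nmid m$, let $r\ge0$ and $m_i=m+i(p-1)$. Then
\[
\sum_{i=0}^r(-1)^i\binom ri\bigl(1-p^{m_i-1}\bigr)\frac{B_{m_i}}{m_i}\equiv0\pmod{p^r}.
\]
\end{lemma}

\begin{proof}
Let $\zeta\in\mathbb Z_p$ be a primitive $(p-1)$-th root of unity, $P=p^\nu$ with $\nu\ge1$, and $u$ a positive integer with $u\equiv\zeta\pmod P$. Let $j$ run through the integers $1\le j<P$ prime to $p$, put $\Sigma_l=\sum_jj^l$, and write $uj=j'+Pf_j$ with $0\le j'<P$, $f_j\in\mathbb Z$. Then $j'^l\equiv(uj)^l-lPf_j(uj)^{l-1}\pmod{P^2}$. Since $j\mapsto j'$ permutes the range of summation,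
\[
(u^l-1)\frac{\Sigma_l}{lP}\equiv\sum_jf_j(uj)^{l-1}\pmod{p^{\nu-v_p(l)}} .
\]
Take the alternating binomial sum over $l=m_i$. The right side becomes $\sum_jf_j(uj)^{m-1}(1-(uj)^{p-1})^r\equiv0\pmod{p^r}$. As $\nu\to\infty$, $u^{m_i}\to\zeta^m$, and \eqref{eq:faul} for $P$ and $P/p$ gives $\Sigma_l/P\to(1-p^{l-1})B_l$. So $\zeta^m-1$ times the sum in the lemma lies in $p^r\mathbb Z_p$, and $\zeta^m-1$ is a unit because $p-1\nmid m$.
\end{proof}

\begin{lemma}\label{lem:beta}
For $k\ge1$ let $\beta(k)=B_{k(p-1)-2}/(k(p-1)-2)$, so that $\mathcal Z=\frac12\beta(2)-\beta(1)$. Then $\beta(k)\in\mathbb Z_{(p)}$, $\beta(1)\equiv\beta(2)\pmod p$, and $\beta(p)\equiv\beta(p^2)\equiv-2\mathcal Z\pmod{p^2}$.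
\end{lemma}

\begin{proof}
Apply Lemma~\ref{lem:kummer} with $m=k(p-1)-2\ge p-3\ge4$. The case $r=0$ gives integrality, and the factors $1-p^{m_i-1}$ are $\equiv1\pmod{p^2}$. The cases $r=1,2$ say that the first differences of $\beta$ vanish modulo $p$ and the second differences modulo $p^2$. Hence $\beta(k)\equiv\beta(1)+(k-1)(\beta(2)-\beta(1))\pmod{p^2}$, and for $p\mid k$ this is $\equiv2\beta(1)-\beta(2)=-2\mathcal Z$.
\end{proof}

Since $\zeta(1-m)=-B_m/m$ for the Riemann zeta function and even $m\ge2$, the lemma says that $2\mathcal Z\equiv\zeta(1-m)\pmod{p^2}$ for $m=p(p-1)-2$, an index $p$-adically close to $-2$. In this sense $\mathcal Z$ plays the role of $\frac12\zeta(3)$.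

\section{The third-order term}\label{sec:X3}

By \eqref{eq:em}, the series $K_3$ looks like an Eisenstein series of weight $-2$ without its constant term. Suppose that $\mathcal K=\mathrm{const}+K_3$ were a modular form of weight $-2$, and that $\Psi=q^{-p/2}+O(q^{1/2})$ were a meromorphic form of weight $-2$. Then $g\Psi\mathcal K$ would have weight $2$, its constant term $[q^{p/2}](g\mathcal K)=\mathrm{const}\cdot a_p(f)+X_3$ would be a residue, and the residue theorem would determine $X_3$. Both objects exist approximately. Modulo $p^2$, $\mathcal K$ is a combination of Eisenstein series of weights $p-3$ and $2p-4$; modulo $p^3$, the role of $\Psi$ is played by $q^{-p/2}\Phi_{-p/2}$. The difficulty is that the products have weights $p+1$ and $2p$, not $2$. We lower the weight with a form $\mathcal E\equiv1$ of weight $p-1$, and for this we must find $\mathcal E$ as a factor modulo $p^2$.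

\subsection{The residue lemma}

The degree of a rational function is the degree of the numerator minus that of the denominator.

\begin{lemma}\label{lem:residue}
If $R\in\mathbb Q[x,x^{-1},(1-x)^{-1}]$ is odd and has degree at most $0$, then $\operatorname{CT}_q(a^2R(x))=0$.
\end{lemma}

\begin{proof}
By \eqref{eq:borwein} and \eqref{eq:res}, $\operatorname{CT}_q(a^2R)=\operatorname{CT}_x\bigl(R/(1-x)\bigr)=\operatorname{Res}_{x=0}\Omega$ with $\Omega=\frac{R\,dx}{x(1-x)}$. The form $\Omega$ is invariant under $x\mapsto1-x$, since $R$ and $dx$ both change sign, so its residues at $0$ and $1$ are equal. By the degree condition there is no residue at $\infty$, and there are no other poles. The residues add up to $0$, so $2\operatorname{Res}_0\Omega=0$.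
\end{proof}

\subsection{Eisenstein series}

Let $\chi=\bigl(\frac3p\bigr)$ be the Legendre symbol, $\alpha=\chi3^n$ and $\xi=(-1)^n\chi$. Then $\alpha\equiv1\pmod p$ by Euler's criterion, and $\alpha^2=3^{p-1}$. Put
\[
\mathcal G_1=G_{p-3}(\tau)-\frac\alpha3G_{p-3}(3\tau),\qquad\mathcal G_2=G_{2p-4}(\tau)-\frac{\alpha^2}3G_{2p-4}(3\tau),\qquad\mathcal E=\frac{E_{p-1}(\tau)+\alpha E_{p-1}(3\tau)}{1+\alpha}.
\]
The coefficients are forced by two demands: each form is to be an eigenform of the Fricke involution, and $\mathcal G_1,\mathcal G_2$ are to reproduce the factor $\frac13$ in \eqref{eq:em}. These are modular forms on $\Gamma_0(3)$; here $p\ge7$ is needed, since $G_{p-3}$ requires $p-3\ge4$. Their coefficients lie in $\mathbb Z_{(p)}$, because the constant terms of $G_{p-3}$, $G_{2p-4}$ are $-\frac12\beta(1)$, $-\frac12\beta(2)$ and $1+\alpha\equiv2$ is a unit. Moreover $\mathcal E\equiv1\pmod p$. By Lemma~\ref{lem:forms},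
\[
\mathcal G_1=a^{p-3}P_1(x),\qquad\mathcal G_2=a^{2p-4}P_2(x),\qquad\mathcal E=a^{p-1}h(x)
\]
with $P_1,P_2,h\in\mathbb Z_{(p)}[x]$ of degrees at most $\frac{p-3}3$, $\frac{2p-4}3$, $\frac{p-1}3$.

\begin{lemma}\label{lem:eis}
\begin{itemize}
\item[(a)] $P_1(1-x)=\xi P_1(x)$, $h(1-x)=\xi h(x)$, and $P_2$ is even.
\item[(b)] $P_3=(P_1h-P_2)/p$ lies in $\mathbb Z_{(p)}[x]$, is even, and has degree at most $\frac{2p-4}3$.
\item[(c)] $\mathcal K=-30(2\mathcal G_1-\mathcal G_2)$ satisfies $\mathcal K\equiv-20\mathcal Z+K_3\pmod{(p^2,q^p)}$, in the sense that the coefficients of $q^m$, $m<p$, agree modulo $p^2$.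
\end{itemize}
\end{lemma}

\begin{proof}
(a) The operator $\mathcal F\mapsto(\sqrt3\tau)^{-k}\mathcal F(-\frac1{3\tau})$ sends $G_k(\tau)$ to $3^{k/2}G_k(3\tau)$ and $G_k(3\tau)$ to $3^{-k/2}G_k(\tau)$, so $G_k(\tau)\pm3^{k/2}G_k(3\tau)$ has eigenvalue $\pm1$. Since $\frac\alpha3=\chi3^{(p-3)/2}$, $\frac{\alpha^2}3=3^{(2p-4)/2}$ and $\alpha=\chi3^{(p-1)/2}$, the eigenvalues of $\mathcal G_1,\mathcal G_2,\mathcal E$ are $-\chi,-1,\chi$. The signs $(-1)^{k/2}$ in Lemma~\ref{lem:forms} are $(-1)^{n-1},-1,(-1)^n$.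

(b) We have $\sigma_{p-4}\equiv\sigma_{2p-5}\pmod p$, by Fermat's theorem for divisors prime to $p$ and trivially for the others. Together with $\alpha\equiv\alpha^2$ and $\beta(1)\equiv\beta(2)$ this gives $\mathcal G_1\mathcal E\equiv\mathcal G_1\equiv\mathcal G_2\pmod p$, that is $a^{2p-4}(P_1h-P_2)\equiv0$. Parity follows from (a) and $\xi^2=1$.

(c) If $v\equiv1\pmod p$, then $2v-v^2=1-(1-v)^2\equiv1\pmod{p^2}$. For $p\nmid l$ apply this to $v=l^{p-1}$ and to $v=\alpha l^{p-1}$: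
\[
2l^{p-4}-l^{2p-5}\equiv l^{-3},\qquad\tfrac13\bigl(2\alpha l^{p-4}-\alpha^2l^{2p-5}\bigr)\equiv\tfrac13l^{-3}\pmod{p^2}.
\]
Summing over the divisors of $m$ and of $m/3$ gives $[q^m]\mathcal K\equiv e_mm^{-3}$ for $1\le m<p$, by \eqref{eq:em}. With $\alpha=1+p\alpha'$, the constant term of $2\mathcal G_1-\mathcal G_2$ is
\[
-\beta(1)\Bigl(1-\frac\alpha3\Bigr)+\frac{\beta(2)}2\Bigl(1-\frac{\alpha^2}3\Bigr)\equiv\frac23\mathcal Z+\frac{p\alpha'}3\bigl(\beta(1)-\beta(2)\bigr)\equiv\frac23\mathcal Z\pmod{p^2}.\qedhere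
\]
\end{proof}

\subsection{The polynomial $Q=F_{-p/2}$}

At $\varepsilon=-\frac p2$ the series terminates, because $(\frac12-\frac p2)_k=(-n)_k=0$ for $k>n$. So
\[
Q=F_{-p/2}=\sum_{k=0}^n\rho_kt^k\in\mathbb Z_{(p)}[t],
\]
and $Q$ is an even polynomial in $x$ of degree at most $p-1$. Let $d=\lfloor p/3\rfloor$. The operator $\nabla$ preserves $\mathbb Z_{(p)}[x]$ and $\mathbb Z_{(p)}[[x]]$, and hence acts on the reductions.

\begin{lemma}\label{lem:h}
In $\mathbb F_p[x]$: \textup{(a)} $\nabla^2\bar h=\lambda\bar h$; \textup{(b)} $\deg\bar h=d$; \textup{(c)} $\bar h$ and $\nabla\bar h$ are coprime; \textup{(d)} $\bar Q=\bar h^2$ and $\bar\rho_n=0$.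
\end{lemma}

\begin{proof}
(a) From $\mathcal E\equiv1$ we get $\bar h=a\cdot a^{-p}$ in $\mathbb F_p[[x]]$. The derivation $\nabla$ kills $p$-th powers, and $\nabla^2a=\lambda a$. After division by $x(1-x)$, (a) reads
\begin{equation}\label{eq:hode}
x(1-x)\bar h''+(1-2x)\bar h'-\tfrac29\bar h=0 .
\end{equation}

(b) If $d_0=\deg\bar h$, the coefficient of $x^{d_0}$ in \eqref{eq:hode} gives $d_0(d_0+1)+\frac29=(d_0+\frac13)(d_0+\frac23)=0$ in $\mathbb F_p$. Since $3d_0+2\le p+1$, one of $3d_0+1$, $3d_0+2$ equals $p$, and $d_0=d$.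

(c) We have $\bar h(0)=1$ and $\bar h(1)=\xi\ne0$ by Lemma~\ref{lem:eis}(a). A common root of $\bar h$ and $\nabla\bar h=x(1-x)\bar h'$ in $\overline{\mathbb F}_p$ is therefore a root $x_0\ne0,1$ of $\bar h$ of multiplicity $m\ge2$. Since $m\le d<p$, we have $m(m-1)\ne0$ in $\mathbb F_p$, so the first term of \eqref{eq:hode} vanishes at $x_0$ to order exactly $m-2$ and the others to order at least $m-1$, which is impossible.

(d) We have $F_0=a^2\in\mathbb Z_{(p)}[[t]]$, and $\bar h^2=F_0\cdot F_0^{-p}$ in $\mathbb F_p[[t]]$ with $F_0^{-p}\in1+t^p\mathbb F_p[[t]]$. Being even of degree $2d$ in $x$, $\bar h^2$ is a polynomial in $t$ of degree $d<n$. Hence $\bar h^2=\sum_{k\le n}\overline{\rho(k,0)}\,t^k$ and $\overline{\rho(n,0)}=0$. Finally $\rho_k\equiv\rho(k,0)\pmod p$ for $k\le n$.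
\end{proof}

For $p=7$, \eqref{eq:borwein} gives $\bar h=1+\frac29x+\frac{10}{81}x^2=1+x-x^2=1+2t$, and indeed $1+\frac19t+\frac5{108}t^2=1+4t+4t^2$ in $\mathbb F_7[t]$.

Modulo $p$, then, $Q$ is the square of a solution of $\nabla^2-\lambda$. We need divisibility by $h$ modulo $p^2$. The tool is the quadratic expression
\[
I(V)=2V\nabla^2V-(\nabla V)^2-4\lambda V^2,\qquad\nabla I(V)=2V\bigl(\nabla^3V-4\lambda\nabla V-2(\nabla\lambda)V\bigr)=2V\mu LV .
\]
It is constant on solutions of $L$, and it vanishes on $V=A^2$ if $\nabla^2A=\lambda A$. For $V=t^{-p/2}Q$, which solves $L$ modulo $p^3$, it can be computed exactly.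

\begin{lemma}\label{lem:div}
There is $M\in\mathbb Z_{(p)}[x]$ with $M(1-x)=\xi M(x)$, $\deg M\le p-1-d$, and $Q\equiv h\,(h+pM)\pmod{p^2}$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:h}(d), $Q=h^2+pQ_1$ with $Q_1\in\mathbb Z_{(p)}[x]$ even and $\deg Q_1\le p-1$. We show $\bar h\mid\bar Q_1$.

Work in $\mathbb Q((t^{1/2}))$, which contains $\mathbb Q((t))=\mathbb Q((q))$. Let $V=t^{-p/2}Q$; as in \eqref{eq:inhom}, $LV=-\frac{p^3}8t^{-p/2}$. Write $I(V)=t^{-p}J$. With $\Theta=\theta-\frac p2$, Lemma~\ref{lem:op} and $\mu^2=1-t$ give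
\[
J=2Q\bigl[(1-t)\Theta^2-\tfrac t2\Theta\bigr]Q-(1-t)(\Theta Q)^2-\tfrac{2t}9Q^2=\sum_{i=0}^pj_it^i,
\]
a polynomial in $t$ of degree at most $2n+1=p$. The relation $\nabla I=2V\mu LV$ with $\nabla=\mu\theta$ becomes $(\theta-p)J=-\frac{p^3}4Q$. So $j_0=\frac{p^2}4$ and $j_i=\frac{p^3\rho_i}{4(p-i)}$ for $0<i<p$, with $\rho_i=0$ for $i>n$. The relation says nothing about $j_p$, which we read off directly: since $\Theta t^n=-\frac12t^n$,
\[
j_p=\rho_n^2\bigl(2(-\tfrac14+\tfrac14)+\tfrac14-\tfrac29\bigr)=\tfrac1{36}\rho_n^2\equiv0\pmod{p^2}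
\]
by Lemma~\ref{lem:h}(d). Hence $J\equiv0\pmod{p^2}$.

Now compute $J$ in terms of $x$. Since $\nabla t^{-p/2}=-\frac p2\mu t^{-p/2}$, we have $J=2Q\nabla_p^2Q-(\nabla_pQ)^2-4\lambda Q^2$ with $\nabla_p=\nabla-\frac p2\mu$. Let $\mathfrak a=(p^2,ph)\subset\mathbb Z_{(p)}[x]$. Then $pQ\in\mathfrak a$; moreover $\nabla_pQ-\nabla Q=-\frac\mu2\,pQ\in\mathfrak a$ and $\nabla_p^2Q-\nabla^2Q\in p\mathbb Z_{(p)}[x]$. From $\nabla Q=2h\nabla h+p\nabla Q_1$ and $\nabla^2Q=2(\nabla h)^2+2h\nabla^2h+p\nabla^2Q_1$ we get, modulo $\mathfrak a$,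
\[
2Q\nabla_p^2Q\equiv4h^2(\nabla h)^2+4h^3\nabla^2h+4pQ_1(\nabla h)^2,\qquad(\nabla_pQ)^2\equiv4h^2(\nabla h)^2,\qquad4\lambda Q^2\equiv4\lambda h^4 .
\]
Therefore $J\equiv4h^3(\nabla^2h-\lambda h)+4pQ_1(\nabla h)^2\equiv4pQ_1(\nabla h)^2\pmod{\mathfrak a}$, because $\nabla^2h-\lambda h\in p\mathbb Z_{(p)}[x]$ by Lemma~\ref{lem:h}(a). As $J\in\mathfrak a$, we get $4Q_1(\nabla h)^2\in(p,h)$, that is $\bar h\mid\bar Q_1(\nabla\bar h)^2$, and $\bar h\mid\bar Q_1$ by Lemma~\ref{lem:h}(c).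

The quotient $\bar Q_1/\bar h$ has degree at most $p-1-d$ and is multiplied by $\xi$ under $x\mapsto1-x$. Lift it to $M_0\in\mathbb Z_{(p)}[x]$ of the same degree and put $M=\frac12(M_0(x)+\xi M_0(1-x))$.
\end{proof}

\subsection{The constant term}

\begin{proof}[Proof of Proposition~\ref{prop:X3}]
Let $\Psi=q^{-p/2}\Phi_{-p/2}$. We compute $\operatorname{CT}_q(g\Psi\mathcal K)$ modulo $p^2$ in two ways. Since $g\mathcal K=O(q^{1/2})$ has coefficients in $\mathbb Z_{(p)}$, only the $\varphi_j(-\frac p2)$ with $j\le n$ contribute, and these lie in $p^3\mathbb Z_{(p)}$ by \eqref{eq:phiint}. With Lemma~\ref{lem:eis}(c),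
\begin{equation}\label{eq:ct1}
\operatorname{CT}_q(g\Psi\mathcal K)\equiv[q^{p/2}](g\mathcal K)\equiv-20\mathcal Za_p(f)+X_3\pmod{p^2}.
\end{equation}
On the other hand, Proposition~\ref{prop:factor} gives $\Psi=q^{-p/2}e^{p\Lambda/2}Q/a^2=s^pQ/a^2$, so $g\Psi=a^4\mu y^nQ$ by \eqref{eq:g}. By the definition of $P_3$,
\[
2\mathcal G_1-\mathcal G_2=a^{p-3}P_1(2-\mathcal E)+p\,a^{2p-4}P_3 .
\]
All series below are Laurent series in $q$ over $\mathbb Z_{(p)}$. By Lemma~\ref{lem:div}, $a^{p-1}h=\mathcal E$ and $\mathcal E(2-\mathcal E)=1-(1-\mathcal E)^2\equiv1\pmod{p^2}$,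
\[
g\Psi\cdot a^{p-3}P_1(2-\mathcal E)\equiv a^2\mu y^nP_1(h+pM)\,\mathcal E(2-\mathcal E)\equiv a^2\mu y^nP_1(h+pM)\pmod{p^2}.
\]
By $a^{2p-2}Q\equiv\mathcal E^2\equiv1\pmod p$,
\[
g\Psi\cdot p\,a^{2p-4}P_3=p\,a^2\mu y^nP_3\cdot a^{2p-2}Q\equiv p\,a^2\mu y^nP_3\pmod{p^2}.
\]
So $g\Psi(2\mathcal G_1-\mathcal G_2)\equiv a^2(R_1+pR_2+pR_3)\pmod{p^2}$ with
\[
R_1=\mu y^nP_1h,\qquad R_2=\mu y^nP_1M,\qquad R_3=\mu y^nP_3 .
\]
These lie in $\mathbb Q[x,x^{-1},(1-x)^{-1}]$, and they are odd, because $\mu$ is odd and $y$, $P_1h$, $P_1M$, $P_3$ are even. As $y^n$ has degree $-(p-1)$,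
\[
\deg R_1,\ \deg R_3\le1-(p-1)+\tfrac{2p-4}3<0,\qquad\deg R_2\le1-(p-1)+\lfloor\tfrac{p-3}3\rfloor+(p-1-d)=0,
\]
where $\lfloor\frac{p-3}3\rfloor=d-1$. The last bound leaves no room, and this is where the exact degree of $\bar h$ is used. By Lemma~\ref{lem:residue} the three constant terms vanish, so the left side of \eqref{eq:ct1} is $\equiv0\pmod{p^2}$.
\end{proof}

\section{The normalizing constant}\label{sec:C}

The constant $C$ is a quotient of factorials. We write it as a product of units congruent to $1$, take the $p$-adic logarithm, and express the resulting harmonic sums by Bernoulli numbers.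

\begin{proof}[Proof of Proposition~\ref{prop:C}]
\emph{Step 1: a product formula.} For odd $m$ let $m!!$ be the product of the odd positive integers up to $m$. We have $(1-p)_{2n}=(p-1)!$, $(1-\frac{3p}2)_{3n}=(-2)^{-3n}(3p-2)!!$ and $(1-\frac p2)_n=(-2)^{-n}(p-2)!!$, so \eqref{eq:rec} gives
\[
108^n\rho_n=\frac{4^n\,(p-1)!\,(3p-2)!!}{((p-2)!!)^5}.
\]
Let $r$ run through the $n$ odd integers in $[1,p-2]$ and $j$ through $1,\dots,n$. The odd integers $m$ with $p<m\le3p-2$ are the numbers $2p\pm r$, so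
\[
(3p-2)!!=p\,(-1)^n((p-2)!!)^3\prod_r\Bigl(1-\frac{4p^2}{r^2}\Bigr).
\]
The even integers in $[2,p-1]$ are the numbers $p-r$, with product $2^nn!$. Hence $(p-1)!=(p-2)!!\cdot2^nn!$ and
\[
\frac{(p-1)!}{((p-2)!!)^2}=\prod_r\frac{p-r}r=(-1)^n\prod_r\Bigl(1-\frac pr\Bigr),\qquad\prod_r\frac{p-r}r=\frac{4^nn!^2}{(p-1)!}.
\]
Since also $(p-1)!=n!\prod_j(p-j)=(-1)^nn!^2\prod_j(1-\frac pj)$, we get $4^n=\prod_j(1-\frac pj)\prod_r(1-\frac pr)$. Altogether
\[
C^{-1}=\prod_j\Bigl(1-\frac pj\Bigr)\prod_r\Bigl(1-\frac pr\Bigr)^2\Bigl(1-\frac{4p^2}{r^2}\Bigr).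
\]

\emph{Step 2: harmonic sums.} Let $H_i=\sum_{l<p}l^{-i}$, $A_i=\sum_jj^{-i}$, and $O_i=\sum_rr^{-i}=H_i-2^{-i}A_i$. In $-\log(1-z)=\sum_iz^i/i$ the terms with $i\ge5$ have valuation at least $i-v_p(i)\ge5$, as $p\ge7$. So modulo $p^5$
\[
\log C\equiv p(A_1+2O_1)+p^2\bigl(\tfrac12A_2+5O_2\bigr)+\tfrac{p^3}3(A_3+2O_3)+p^4\bigl(\tfrac14A_4+\tfrac{17}2O_4\bigr).
\]
Since $p-1\nmid4$, we have $H_4\equiv0\pmod p$; pairing $j$ with $p-j$ gives $H_4\equiv2A_4$, so $A_4\equiv O_4\equiv0\pmod p$. Eliminating the $O_i$,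
\[
\log C\equiv2pH_1+p^2\bigl(5H_2-\tfrac34A_2\bigr)+p^3\bigl(\tfrac23H_3+\tfrac14A_3\bigr)\pmod{p^5}.
\]
Expand $(p-l)^{-i}=(-l)^{-i}(1-p/l)^{-i}$ in powers of $p/l$. Summing over $l<p$ for $i=3$ and $i=1$, and over $l\le n$ for $i=2$,
\begin{align*}
2H_3&\equiv-3pH_4\equiv0\pmod{p^2},\\
2H_1&\equiv-pH_2-p^2H_3-p^3H_4\equiv-pH_2\pmod{p^4},\\
H_2&\equiv2A_2+2pA_3+3p^2A_4\equiv2A_2+2pA_3\pmod{p^3}.
\end{align*}
Substituting $A_2\equiv\frac12H_2-pA_3$,
\begin{equation}\label{eq:logC}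
\log C\equiv\bigl(-1+5-\tfrac38\bigr)p^2H_2+\bigl(\tfrac34+\tfrac14\bigr)p^3A_3=\tfrac{29}8p^2H_2+p^3A_3\pmod{p^5}.
\end{equation}

\emph{Step 3: $H_2$ modulo $p^3$.} Let $m=p^2(p-1)-2$. By Euler's theorem $l^{-2}\equiv l^m\pmod{p^3}$, and we apply \eqref{eq:faul} with $P=p$. The term $i=1$ vanishes since $B_{m-1}=0$. The term $i=2$ is divisible by $p^3$, since $m-2\equiv-4\pmod{p-1}$ and $p-1\nmid4$. The terms $i\ge3$ have valuation at least $i-v_p(i+1)\ge3$. So by Lemma~\ref{lem:beta} and $m\equiv-2\pmod{p^2}$,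
\[
H_2\equiv pB_m=p\,m\,\beta(p^2)\equiv4p\mathcal Z\pmod{p^3}.
\]

\emph{Step 4: $A_3$ modulo $p^2$.} Let $m'=p(p-1)-2$, a unit, with $j^{-3}\equiv j^{m'-1}\pmod{p^2}$. As $n+1=\frac12+\frac p2$, \eqref{eq:faul} gives $A_3\equiv\bigl(B_{m'}(\frac12+\frac p2)-B_{m'}\bigr)/m'$. In $B_{m'}(\frac12+\frac p2)=\sum_i\binom{m'}iB_{m'-i}(\frac12)(\frac p2)^i$ the term $i=1$ is $0$ since $m'-1$ is odd, the term $i=2$ is divisible by $p^2$ since $m'-2\equiv-4\pmod{p-1}$, and the terms $i\ge3$ have valuation at least $i-1\ge2$. With $2^{1-m'}=2^{3-p(p-1)}\equiv8\pmod{p^2}$,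
\[
A_3\equiv\frac{B_{m'}(\frac12)-B_{m'}}{m'}=(2^{1-m'}-2)\beta(p)\equiv-12\mathcal Z\pmod{p^2}.
\]

By \eqref{eq:logC}, $\log C\equiv(\frac{29}2-12)p^3\mathcal Z=\frac52p^3\mathcal Z\pmod{p^5}$. Since $C\equiv1\pmod p$, we have $C=\exp(\log C)\equiv1+\log C\pmod{p^6}$.
\end{proof}

With Propositions~\ref{prop:X4}, \ref{prop:X3} and~\ref{prop:C} established, the proofs of Theorems~\ref{thm:main} and~\ref{thm:compl} are complete.

\begin{thebibliography}{9}

\bibitem{BBG} Berndt, Bhargava and Garvan, Trans. AMS 347 (1995).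

\bibitem{BB} Borwein and Borwein, Trans. AMS 323 (1991).

\bibitem{Slides} \emph{Hypergeometric Functions, Character Sums and Applications, Part IV},
\texttt{https://alozano.clas.uconn.edu/\allowbreak wp-content/\allowbreak uploads/\allowbreak sites/\allowbreak 490/\allowbreak 2021/\allowbreak 07/\allowbreak Slides-IV.pdf}

\end{thebibliography}
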